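# Algebraic independence of $\zeta$ and $\Gamma$, with all their derivatives, over coefficients of order less than one

## Constant coefficients: return times on a vertical line

Can the Riemann zeta function, the Euler gamma function and finitely many of their derivatives be tied together by one polynomial identity? We begin with the case where the identity has complex constants as coefficients and contains $\Gamma$ but no derivative of $\Gamma$. It is short, and it already contains half of the general argument.

Functions $f_1,\dots,f_N$ that are meromorphic on a connected domain are **algebraically independent** over a field $k$ of meromorphic functions if $Q(f_1,\dots,f_N)\equiv 0$ with $Q\in k[u_1,\dots,u_N]$ forces $Q=0$. For example, $2^{-s}$ and $4^{-s}$ are dependent over $\mathbb C$, since $4^{-s}=(2^{-s})^2$. But $2^{-s}$ and $3^{-s}$ are independent over $\mathbb C$: the monomials $2^{-as}3^{-bs}=e^{-(a\log 2+b\log 3)s}$ are exponentials with distinct frequencies, and these are linearly independent.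

A **Dirichlet series** is here a sum $g(s)=\sum_l a_le^{-\lambda_l s}$ with real $\lambda_l$ that converges absolutely, and hence is holomorphic, in some half-plane $\operatorname{Re}s>\sigma_0$. For instance, $\zeta^{(j)}(s)=\sum_{k\ge1}(-\log k)^jk^{-s}$ converges absolutely for $\operatorname{Re}s>1$ (for $j=0$ all coefficients are $1$).

For $g=2^{-s}$ the shift $s\mapsto s+2\pi i/\log 2$ changes nothing. For several series at once no exact period need exist, but approximate periods do, and there are many of them. We record how many, because the general proof will need it.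

**Lemma 1.** Let $g_1,\dots,g_N$ be Dirichlet series, absolutely convergent in $\operatorname{Re}s>\sigma_0$, and let $\sigma_1-1>\sigma_0$. For $\varepsilon>0$ put
$$A_\varepsilon=\{t\in\mathbb R:\ |g_m(s+it)-g_m(s)|<\varepsilon\ \text{ for }1\le m\le N \text{ and } |\operatorname{Re}s-\sigma_1|\le1\}.$$
There are $L,\delta>0$ such that every interval of length $L$ contains an interval of length $2\delta$ that lies in $A_\varepsilon$.

*Proof.* The first step reduces the condition to finitely many frequencies. On the strip, $|e^{-\lambda s}|\le e^{-\lambda(\sigma_1-1)}+e^{-\lambda(\sigma_1+1)}$. By absolute convergence at $\sigma_1\pm1$ we can cut each series $g_m$ after finitely many terms so that the sum of the moduli of the remaining terms is less than $\varepsilon/4$ everywhere on the strip. A shift by $it$ changes the tail by less than $\varepsilon/2$. It multiplies each of the finitely many kept terms by $e^{-i\lambda t}$. Hence there are a finite set $\Lambda\subset\mathbb R$ and $\delta'>0$ such that $|e^{-i\lambda t}-1|<\delta'$ for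 all $\lambda\in\Lambda$ implies $t\in A_\varepsilon$.

The second step uses compactness to find many such $t$. The points $(e^{-i\lambda t})_{\lambda\in\Lambda}$, $t\in\mathbb R$, lie in a compact torus. So there are $t_1,\dots,t_M$ such that for each $t$ some $j$ satisfies $|e^{-i\lambda t}-e^{-i\lambda t_j}|<\delta'/2$ for all $\lambda\in\Lambda$, that is, $|e^{-i\lambda(t-t_j)}-1|<\delta'/2$. Choose $\delta>0$ with $|e^{-i\lambda u}-1|<\delta'/2$ for $|u|\le\delta$ and $\lambda\in\Lambda$. Since $|e^{-i\lambda(t-t_j+u)}-1|\le|e^{-i\lambda(t-t_j)}-1|+|e^{-i\lambda u}-1|<\delta'$, we get $[t-t_j-\delta,\,t-t_j+\delta]\subset A_\varepsilon$. Put $L=2\max_j|t_j|+2\delta$. Given an interval of length $L$, let $t$ be its midpoint; then $[t-t_j-\delta,t-t_j+\delta]$ lies in it. $\square$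

In particular, there are $t_\nu\to+\infty$ with $g_m(s+it_\nu)\to g_m(s)$ uniformly on the strip, for all $m$.

We also need to know that zeta and its derivatives do not satisfy a relation among themselves. This fact (Hilbert, Ostrowski) has a short proof.

**Lemma 2.** For every $m\ge0$ the functions $\zeta,\zeta',\dots,\zeta^{(m)}$ are algebraically independent over $\mathbb C$.

*Proof.* An absolutely convergent series $\sum f(n)n^{-s}$ determines $f$, and the product of two such series corresponds to the convolution $(f*g)(n)=\sum_{ab=n}f(a)g(b)$. So we may work in the ring of arithmetic functions under $*$. Its unit is $e$, with $e(1)=1$ and $e(n)=0$ for $n>1$, and a function $f$ with $f(1)\ne0$ is invertible. Put $f_j(n)=(-\log n)^j$, the coefficients of $\zeta^{(j)}$.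

For a prime $p$ let $v_p(n)$ be the exponent of $p$ in $n$, and put $(D_pf)(n)=(v_p(n)+1)f(pn)$. This is a derivation that kills constants $\lambda e$. Indeed
$$(D_pf*g+f*D_pg)(n)=\sum_{ab=pn}\big(v_p(a)+v_p(b)\big)f(a)g(b)=(v_p(n)+1)(f*g)(pn),$$
where in the first equality the terms of $D_pf*g$ have been rewritten with $pa$ in place of $a$ (terms with $v_p(a)=0$ contribute $0$), and similarly for $f*D_pg$.

Suppose $Q(f_0,\dots,f_m)=0$ with $Q\ne0$ of minimal total degree. Then $Q$ is not constant, so some $\partial Q/\partial u_j$ is a non-zero polynomial of smaller degree. Applying $D_p$ gives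
$$\sum_{j=0}^m\frac{\partial Q}{\partial u_j}(f_0,\dots,f_m)*D_pf_j=0\qquad\text{for every prime }p.$$
Take distinct primes $p_0,\dots,p_m$ and let $\Delta$ be the determinant of the matrix $(D_{p_i}f_j)_{i,j}$. By Cramer, $\Delta*\frac{\partial Q}{\partial u_j}(f_0,\dots,f_m)=0$ for each $j$. Evaluation at $n=1$ is a ring homomorphism, so $\Delta(1)=\det\big((-\log p_i)^j\big)\ne0$, a Vandermonde determinant with distinct nodes. So $\Delta$ is invertible, and $\frac{\partial Q}{\partial u_j}(f_0,\dots,f_m)=0$ for all $j$, against the minimality of $Q$. $\square$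

**Proposition 3 (the easy case).** If the Dirichlet series $g_1,\dots,g_N$ are algebraically independent over $\mathbb C$, then so are $g_1,\dots,g_N,\Gamma$. In particular, $\zeta,\dots,\zeta^{(m)},\Gamma$ are algebraically independent over $\mathbb C$.

*Proof.* Suppose $\sum_kQ_k(g)\Gamma^k\equiv0$ with $Q_k\in\mathbb C[u_1,\dots,u_N]$ not all zero, where $g=(g_1,\dots,g_N)$. Let $k_0$ be the smallest $k$ with $Q_k\ne0$ and divide by $\Gamma^{k_0}$:
$$Q_{k_0}(g)+Q_{k_0+1}(g)\,\Gamma+Q_{k_0+2}(g)\,\Gamma^2+\dots\equiv0 .$$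
Fix $\sigma_1>\max(\sigma_0,0)+1$. On the line $\operatorname{Re}z=\sigma_1$ each $g_m$ is bounded, while $\Gamma(\sigma_1+it)\to0$ as $t\to+\infty$ by Stirling's formula. Hence $Q_{k_0}(g)(\sigma_1+it)\to0$. Take $t_\nu\to+\infty$ as after Lemma 1. For each fixed $t$,
$$Q_{k_0}(g)(\sigma_1+it)=\lim_{\nu\to\infty}Q_{k_0}(g)(\sigma_1+it+it_\nu)=0 .$$
By the identity theorem $Q_{k_0}(g)\equiv0$, so $Q_{k_0}=0$ by independence, a contradiction. $\square$

What changes if the coefficients of the identity are themselves functions of $z$, and if the derivatives of $\Gamma$ are allowed?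

## Coefficients with $T(r,a)=o(r)$, and the theorem

For a meromorphic $f$ on $\mathbb C$, let $n(t,f)$ be the number of poles in $|z|\le t$ with multiplicity, and recall
$$N(r,f)=\int_0^r\frac{n(t,f)-n(0,f)}{t}\,dt+n(0,f)\log r,\qquad m(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\varphi})|\,d\varphi,$$
and $T(r,f)=m(r,f)+N(r,f)$, the Nevanlinna characteristic. We use these textbook facts:

* $T(r,f+g)\le T(r,f)+T(r,g)+\log2$ and $T(r,fg)\le T(r,f)+T(r,g)$ for $r\ge1$.
* $T\big(r,\frac1{f-b}\big)=T(r,f)+O(1)$ for $b\in\mathbb C$, $f\not\equiv b$; in particular $N\big(r,\frac1{f-b}\big)\le T(r,f)+O(1)$.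
* For entire $f$ with $M(r,f)=\max_{|z|=r}|f(z)|$: $T(r,f)\le\log^+M(r,f)\le3\,T(2r,f)$.

The order of a non-constant meromorphic $f$ is $\rho(f)=\limsup_{r\to\infty}\log T(r,f)/\log r$; constants have order $0$. A polynomial with meromorphic coefficients is non-trivial if not all its coefficients vanish identically. The theorem of Li and Ye states that for every $m\ge0$ and every non-trivial $P$ with coefficients in $\mathbb C$, $P(\zeta,\zeta',\dots,\zeta^{(m)},\Gamma,\Gamma')\not\equiv0$ (the case where $P$ does not involve the last two variables is Lemma 2). The question, posed in the paper "Results On The Algebraic Differential Independence Of The Riemann Zeta Function And The Euler Gamma Function", is whether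
$$P\big(\zeta,\zeta',\dots,\zeta^{(m)},\Gamma,\Gamma',\dots,\Gamma^{(n)}\big)\not\equiv0$$
for all $m,n\ge0$ and every non-trivial $P(u_0,\dots,u_m,v_0,\dots,v_n)$ whose coefficients are meromorphic functions of order less than one.

The natural class of coefficients turns out to be
$$\mathcal M_0=\{a\text{ meromorphic on }\mathbb C:\ T(r,a)=o(r)\text{ as }r\to\infty\},$$
constants included. By the first two facts it is a field. If $\rho(a)<1$, then $T(r,a)=O(r^{\rho+\varepsilon})$ for every $\varepsilon>0$, so $a\in\mathcal M_0$. Rational functions lie in $\mathcal M_0$, and so does the entire function $\cos\sqrt z$, whose maximum modulus is at most $e^{\sqrt r}$. But $e^z$ does not: $T(r,e^z)=r/\pi$.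

**Theorem A.** Let $g_1,\dots,g_N$ be Dirichlet series, absolutely convergent in $\operatorname{Re}s>\sigma_0$. The following are equivalent.

1. $g_1,\dots,g_N$ are algebraically independent over $\mathbb C$.
2. For every $n\ge0$, the functions $g_1,\dots,g_N,\Gamma,\Gamma',\dots,\Gamma^{(n)}$ (on $\operatorname{Re}s>\sigma_0$) are algebraically independent over $\mathcal M_0$.

**Corollary B.** For all $m,n\ge0$ and every non-trivial $P(u_0,\dots,u_m,v_0,\dots,v_n)$ with coefficients in $\mathcal M_0$, in particular with meromorphic coefficients of order less than one,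
$$P\big(\zeta,\dots,\zeta^{(m)},\Gamma,\dots,\Gamma^{(n)}\big)\not\equiv0 .$$

So the answer to the question is yes.

*Proof of Corollary B from Theorem A.* The series $\zeta^{(j)}(s)=\sum_k(-\log k)^jk^{-s}$ converge absolutely for $\operatorname{Re}s>1$, and $\zeta,\dots,\zeta^{(m)}$ are algebraically independent over $\mathbb C$ by Lemma 2. Apply (1)$\Rightarrow$(2). $\square$

In Theorem A, (2)$\Rightarrow$(1) is trivial, since a relation over $\mathbb C$ among the $g_m$ is a relation over $\mathcal M_0$. Everything below proves (1)$\Rightarrow$(2).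

The smallest cases can be done by counting zeros or poles. Is $\zeta=a$ possible with $a\in\mathcal M_0$? No: $\zeta$ vanishes at $-2,-4,-6,\dots$, so $N(r,1/\zeta)\ge\frac r2-O(\log r)$ and $T(r,\zeta)\ne o(r)$. Is $\Gamma=a\zeta$ possible? No: $\Gamma$ has a pole at each of $0,-1,-2,\dots$ and $\zeta$ is finite there, so $\Gamma/\zeta$ has poles at all these points and $N(r,\Gamma/\zeta)\ge r-O(\log r)$. Is $\Gamma'=a\Gamma$ possible? Put $\psi=\Gamma'/\Gamma$. It has simple poles exactly at $0,-1,-2,\dots$, so again $N(r,\psi)\ge r-O(\log r)$ and $\psi\notin\mathcal M_0$.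

The last case shows that $o(r)$ cannot be replaced by $O(r)$. We have $\Gamma'-\psi\Gamma\equiv0$, and for $\psi$
$$N(r,\psi)=\log r+\sum_{1\le k\le r}\log\frac rk=r+O(\log r)$$
by Stirling's formula for factorials. Moreover $m(r,\psi)=O(\log r)$ by the lemma on the logarithmic derivative, since $\Gamma$ has finite order. So $T(r,\psi)=r+O(\log r)$.

For a general polynomial in many functions, counting poles is no longer available, because cancellations between terms are not controlled. We return to the vertical line.

## Where the easy proof stops, and what replaces it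

First we remove the derivatives of $\Gamma$. Since $\Gamma'=\psi\Gamma$ and $\Gamma''=(\psi'+\psi^2)\Gamma$, and so on, each $\Gamma^{(j)}$ is $\Gamma$ times a polynomial in $\psi,\psi',\dots$. A relation becomes
$$\sum_{k,\alpha}h_{k,\alpha}(z)\,g(z)^\alpha\,\Gamma(z)^k\equiv0,\qquad g^\alpha=g_1^{\alpha_1}\cdots g_N^{\alpha_N},$$
where the $h_{k,\alpha}$ are polynomials in $\psi,\psi',\dots$ with coefficients in $\mathcal M_0$. One must know that they do not all vanish. This means that $\psi,\psi',\psi'',\dots$ are algebraically independent over $\mathcal M_0$; it is Lemma 5.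

Now try the easy proof. After clearing denominators we shall have $|h_{k,\alpha}(z)|\le e^{o(|z|)}$ in the right half-plane. Since $|\Gamma(\sigma_1+it)|$ is $e^{-\pi t/2}$ up to a power of $t$ as $t\to+\infty$, dividing by the lowest power $\Gamma^{k_0}$ still gives
$$\sum_\alpha h_{k_0,\alpha}(\sigma_1+it)\,g(\sigma_1+it)^\alpha\longrightarrow0\qquad(t\to+\infty).$$
Here the easy proof stops. At the return times $t_\nu$ the $g_m$ come back to their values, but the $h_{k_0,\alpha}$ do not. They may all be tiny at $\sigma_1+it_\nu$, and then the limit says nothing. Their ratios may change when $z$ moves by a bounded amount, and then there is no fixed polynomial $Q$ for which $Q(g)$ vanishes. For example,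
$$h(z)=\prod_{j\ge1}\Big(1-\frac z{\sigma_1+\frac12+2^ji}\Big)$$
is entire with $\log M(r,h)=O(\log^2r)$: there are $O(\log r)$ factors with $2^j\le r$, each contributing $O(\log r)$, and the others contribute $O(1)$. So $h$ has order $0$. At $z=\sigma_1+2^ji$ we have $h(z)\ne0$ but $h(z+\frac12)=0$, so $h(z+w)/h(z)$ is far from $1$ for some $|w|\le1$, and Lemma 1 does not keep a chosen sequence of return times away from the numbers $2^j$.

The way out is to compare measures. By Lemma 1 the return times in a window $[\frac{15}{16}y,\frac{17}{16}y]$ fill a positive proportion $c_\varepsilon y$ of it. So it suffices to show that, for a sequence of heights $y$, the times $t$ in the window at which some coefficient fails to be almost constant on the unit disc about $\sigma_1+it$ have measure $o(y)$. This takes two estimates: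

* A coefficient is not exponentially small all along the line (Lemma 6). This provides centers $\sigma_1+iy_n$ at which the coefficients are at least $e^{-o(y_n)}$; around such a center they have only $o(y_n)$ zeros.
* Near the center, $h'/h$ is $\sum_j1/(z-a_j)$ up to $o(1)$, with $o(y_n)$ zeros $a_j$, and this sum is small off a set of measure $o(y_n)$ (Lemmas 7 and 8).

At the points so obtained we control the quotients $h(z+w)/h(z)$ but have recorded no lower bound for $|h(z)|$. So terms with different powers of $\Gamma$ may have comparable size at $z$, and the final comparison uses the factor $|z|^{kx}$ that $\Gamma(z+x)^k$ gains under a shift by $x$.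

## Clearing denominators in $\mathcal M_0$

The purpose of this section is to write coefficients as quotients of entire functions of the same smallness. Let $\mathcal E$ be the ring of entire $f$ with $\log^+M(r,f)=o(r)$. It is stable under $f(z)\mapsto f(z+1)$, since $|z|\le r$ implies $|z+1|\le r+1$.

**Lemma 4.** $\mathcal M_0=\operatorname{Frac}\mathcal E$. Hence $\mathcal M_0$ is stable under $\tau:a(z)\mapsto a(z+1)$.

*Proof.* If $f,G\in\mathcal E$ with $G\ne0$, then $T(r,f/G)\le T(r,f)+T(r,G)+O(1)=o(r)$.

Conversely, let $0\ne a\in\mathcal M_0$. We construct $G\in\mathcal E$ that vanishes at the poles of $a$. Let $n(t)$ count the non-zero poles $c$ of $a$ in $|z|\le t$, with multiplicity, and let $p$ be the pole order at $0$. Since $n$ is non-decreasing, for $r\ge1$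
$$n(r)\le\int_r^{er}\frac{n(t)}t\,dt\le N(er,a)=o(r).$$
Therefore $\sum|c|^{-2}=2\int_0^\infty n(t)t^{-3}dt<\infty$, and the product $G(z)=z^p\prod_c(1-z^2/c^2)$ converges. (The factors $1-z/c$ would not do in general: $\sum1/|c|$ diverges when $n(t)$ is about $t/\log t$.) Fix $\varepsilon>0$. There is $C$ with $n(t)\le\varepsilon t+C$, and $n(t)=0$ for $t<t_0$, with some $t_0>0$. Integrating by parts (the boundary terms vanish because $n(t)=o(t)$ and $n=0$ near $0$),
$$\log M(r,G)\le p\log r+\int_0^\infty\log\Big(1+\frac{r^2}{t^2}\Big)dn(t)=p\log r+\int_0^\infty\frac{2r^2n(t)}{t(t^2+r^2)}\,dt .$$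
The part $\varepsilon t$ contributes at most $\int_0^\infty\frac{2\varepsilon r^2}{t^2+r^2}dt=\pi\varepsilon r$. The part $C$ contributes at most $\int_{t_0}^\infty\frac{2Cr^2}{t(t^2+r^2)}dt=C\log(1+r^2/t_0^2)$. So $\log M(r,G)\le\pi\varepsilon r+O(\log r)$ for every $\varepsilon>0$, that is, $G\in\mathcal E$.

Now $f=aG$ is entire with $T(r,f)\le T(r,a)+T(r,G)=o(r)$, hence $\log^+M(r,f)\le3T(2r,f)=o(r)$ and $f\in\mathcal E$. So $a=f/G$. The last claim follows from the stability of $\mathcal E$. $\square$

## The functions $\psi,\psi',\psi'',\dots$ over $\mathcal M_0$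

This section makes sure that removing the derivatives of $\Gamma$ does not turn a non-trivial relation into $0=0$. The tool is $\Gamma(z+1)=z\Gamma(z)$, that is, $\psi(z+1)=\psi(z)+1/z$. In the simplest case, suppose $\psi+c=0$ with $c\in\mathcal M_0$. Subtracting this from its shift gives $c(z)-c(z+1)=1/z$. The pole of the right side forces $c$ to have infinitely many poles, one at each step of length $1$ in one direction; this is too many for $\mathcal M_0$. The general proof reduces to this equation.

**Lemma 5.** $\psi,\psi',\psi'',\dots$ are algebraically independent over $\mathcal M_0$.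

*Proof.* Put $x_i=\psi^{(i)}$ and $r_i=(1/z)^{(i)}=(-1)^ii!\,z^{-i-1}$, so that $\tau x_i=x_i+r_i$. Suppose some non-zero polynomial $F=\sum_\alpha c_\alpha X^\alpha\in\mathcal M_0[X_0,\dots,X_k]$ satisfies $F(x)=0$.

**Step 1: a minimal relation is compatible with the shift.** Choose $F$ of minimal total degree $d$; then $d\ge1$, since non-zero elements of $\mathcal M_0$ do not vanish. Among these choose one with the fewest monomials of degree $d$, and normalize one coefficient of degree $d$ to be $1$. Let $F^\tau$ be $F$ with $\tau$ applied to its coefficients, which stay in $\mathcal M_0$ by Lemma 4. Applying $\tau$ to $F(x)=0$ gives $F^\tau(x+r)=0$. So $F^\tau(X+r)-F(X)$ vanishes at $x$. Its part of degree $d$ is $\sum_{|\alpha|=d}(\tau c_\alpha-c_\alpha)X^\alpha$. This involves only monomials of $F$, and not the normalized one. By minimality the polynomial is zero.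

**Step 2: read off two coefficient equations.** For $|\alpha|=d$ we get $\tau c_\alpha=c_\alpha$. For $|\beta|=d-1$ the monomial $X^\beta$ arises in $F^\tau(X+r)$ from $X^\beta$ itself and from each $X^{\beta+e_i}$, with the factor $(\beta_i+1)r_i$. Using $\tau c_{\beta+e_i}=c_{\beta+e_i}$,
$$\tau c_\beta-c_\beta+\sum_i(\beta_i+1)\,c_{\beta+e_i}\,r_i=0 .$$

**Step 3: the top coefficients are constants.** Let $c$ be a non-constant meromorphic function of period $1$. It takes a finite value $b$ at some $z_0$, hence at all $z_0+k$, $k\in\mathbb Z$, so $N(r,\frac1{c-b})\ge(2-o(1))r$ and $c\notin\mathcal M_0$. Therefore all $c_\alpha$ with $|\alpha|=d$ are constants.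

**Step 4: the difference equation has no solution in $\mathcal M_0$.** Choose $\alpha$ with $|\alpha|=d$ and $c_\alpha\ne0$, an index $i$ with $\alpha_i\ge1$, and $\beta=\alpha-e_i$. With $q=c_\beta\in\mathcal M_0$, Step 2 reads
$$q(z)-q(z+1)=\sum_i\lambda_ir_i(z),\qquad\lambda_i=(\beta_i+1)c_{\beta+e_i}\in\mathbb C\text{ not all }0 .$$
The $r_i$ have poles of distinct orders at $0$ and no others, so the right side has a pole at $0$ and nowhere else. Hence $q$ has a pole at $0$ or at $1$. If $q$ has a pole at $1$, then evaluating at $z=1,2,\dots$, where the right side is finite, shows successively that $q$ has poles at $2,3,\dots$. If $q$ has a pole at $0$, then $z=-1,-2,\dots$ gives poles at $-1,-2,\dots$. Either way $N(r,q)\ge r-O(\log r)$, contradicting $q\in\mathcal M_0$. $\square$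

## A coefficient is not exponentially small on a whole half-line

Although $\psi\notin\mathcal M_0$, it is small away from the negative axis. We use the expansions
$$\psi(z)=-\gamma-\frac1z+\sum_{k\ge1}\Big(\frac1k-\frac1{z+k}\Big),\qquad\psi^{(j)}(z)=(-1)^{j+1}j!\sum_{k\ge0}\frac1{(z+k)^{j+1}}\quad(j\ge1),$$
where $\gamma$ is Euler's constant. For $|\arg z|\le\frac{3\pi}4$ and $k\ge0$,
$$|z+k|^2\ge|z|^2+k^2+2k|z|\cos\tfrac{3\pi}4\ge(|z|+k)^2\cos^2\tfrac{3\pi}8 .$$
So for $|z|\ge1$ the sums with $j\ge1$ are bounded, and $\big|\frac1k-\frac1{z+k}\big|=O\big(\frac{|z|}{k(|z|+k)}\big)$. Summing the bound $\frac1k$ over $k\le|z|$ and the bound $\frac{|z|}{k^2}$ over $k>|z|$, we get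
$$\psi^{(j)}(z)=O(1+\log|z|)\qquad(|\arg z|\le\tfrac{3\pi}4,\ |z|\ge1,\ j\ge0).$$
Let $\mathcal R=\mathcal E[\psi,\psi',\psi'',\dots]$. Every $h\in\mathcal R$ is holomorphic in this region and satisfies
$$\log^+|h(z)|\le o(|z|)\qquad(z\to\infty,\ |\arg z|\le\tfrac{3\pi}4).\tag{1}$$

The next lemma is to produce points on a vertical line where $h$ is not exponentially small. We use the Phragmén–Lindelöf principle: if $F$ is holomorphic in an open sector of opening $\omega$, continuous on its closure, bounded by $C$ on the two boundary rays, and $|F(z)|\le C'e^{B|z|^q}$ with $q<\pi/\omega$, then $|F|\le C$ in the sector.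

**Lemma 6.** Let $0\ne h\in\mathcal R$ and $\sigma_1\ge1$. Then $\displaystyle\limsup_{y\to+\infty}\frac{\log|h(\sigma_1+iy)|}y\ge0$.

*Proof.* Otherwise there are $c,C>0$ with $|h(\sigma_1+iy)|\le Ce^{-2cy}$ for $y\ge0$.

**Step 1: share the decay between the two half-lines.** Put $F(z)=h(\sigma_1+z)e^{-icz}$ on $\operatorname{Re}z\ge0$. For $z=x+iy$ we have $|e^{-icz}|=e^{cy}$. So $|F(iy)|\le Ce^{-cy}$ for $y\ge0$. For $y<0$, (1) gives $|h(\sigma_1+iy)|\le Ce^{c|y|/2}$, hence $|F(iy)|\le Ce^{-c|y|/2}$. Enlarging $C$, and with $a=c/2$ and some $B>0$,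
$$|F(iy)|\le Ce^{-a|y|}\quad(y\in\mathbb R),\qquad|F(z)|\le Ce^{B|z|}\quad(\operatorname{Re}z\ge0).$$

**Step 2: carry the decay into the half-plane.** In the first quadrant consider $F(z)e^{-Bz-iaz}$, where $|e^{-Bz-iaz}|=e^{-Bx+ay}$. It is bounded by $C$ on both boundary rays, and it grows at most like $e^{O(|z|)}$, with exponent $1<2=\pi/(\pi/2)$. So it is bounded by $C$ in the quadrant. The fourth quadrant is treated in the same way with $e^{-Bz+iaz}$. Hence $|F(z)|\le Ce^{Bx-a|y|}$ for $x\ge0$.

**Step 3: bootstrap to arbitrarily fast decay.** Let $K>0$ and choose $\theta\in(0,\pi/2)$ with $a\tan\theta\ge B+K$. For $\theta\le|\arg z|\le\pi/2$ we have $|y|\ge x\tan\theta$, so $|F(z)e^{Kz}|\le Ce^{(B+K)x-a|y|}\le C$. The sector $|\arg z|\le\theta$ has opening $2\theta<\pi$, and $Fe^{Kz}$ grows at most like $e^{O(|z|)}$ with $1<\pi/(2\theta)$. So the bound $C$ holds there too. Thus $|F(z)|\le Ce^{-Kx}$ for $x\ge0$ and every $K>0$, with $C$ independent of $K$. Letting $K\to\infty$ gives $F=0$ for $x>0$, so $h\equiv0$, a contradiction. $\square$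

## A coefficient is almost constant near most points of a window

We shall have $\nu=o(y)$ zeros $a_j$ and want $\sum_j\frac1{z-a_j}$ to be small for most $z=\sigma_1+it$ in a window of length $y/8$. The obvious attempt is to bound the sum by $\sum_j\frac1{|z-a_j|}$ and integrate over the $t$ with $|z-a_j|\ge2$ for all $j$. Each zero then contributes a bound of order $\log y$. By Chebyshev's inequality the exceptional set has measure $O(\nu\log y)$ for each fixed threshold, and this need not be $o(y)$: Lemma 6 gives no rate for $\nu=o(y)$. The logarithm is lost when absolute values are taken; the next lemma keeps the signs.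

**Lemma 7.** Let $a_1,\dots,a_\nu$ be points off the line $\operatorname{Re}z=\sigma_1$. For $\lambda>0$ the set $\big\{t\in\mathbb R:\big|\sum_j\frac1{\sigma_1+it-a_j}\big|>\lambda\big\}$ has measure at most $8\nu/\lambda$.

*Proof.* **Step 1: reduce to points on one side.** Write $\sigma_1+it-a_j=i(t-c_j)$; then $\operatorname{Im}c_j\ne0$. Split the $c_j$ by the sign of $\operatorname{Im}c_j$ into $\nu_++\nu_-=\nu$ points. Where the full sum exceeds $\lambda$ in modulus, one of the two partial sums exceeds $\lambda/2$. For real $t$, conjugating all the points of one partial sum does not change its modulus. So it suffices to show: if $\nu\ge1$ and all $\operatorname{Im}c_j<0$, then $\big|\{t:|\sum_j\frac1{t-c_j}|>\lambda\}\big|\le4\nu/\lambda$. Applied with $\lambda/2$ to each part, this gives $8\nu_+/\lambda+8\nu_-/\lambda=8\nu/\lambda$.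

**Step 2: a harmonic function that detects large values.** Let $G(\xi)=-\sum_j\frac1{\xi-c_j}$. For $\operatorname{Im}\xi\ge0$ each $\xi-c_j$ has positive imaginary part, so $\operatorname{Im}G>0$. For $\operatorname{Im}\omega>0$ put
$$U(\omega)=1-\frac1\pi\big[\arg(\omega-\lambda)-\arg(\omega+\lambda)\big].$$
The bracket is the angle in $(0,\pi)$ under which $[-\lambda,\lambda]$ is seen from $\omega$. So $U$ is harmonic, $0<U<1$, and by Thales $U\ge\frac12$ when $|\omega|\ge\lambda$. As $\omega\to0$, $\arg(\omega+\lambda)=\frac{\operatorname{Im}\omega}\lambda+O(|\omega|^2)$ and $\arg(\omega-\lambda)=\pi-\frac{\operatorname{Im}\omega}\lambda+O(|\omega|^2)$. Hence $U(\omega)=\frac{2\operatorname{Im}\omega}{\pi\lambda}+O(|\omega|^2)$.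

**Step 3: compute the integral of $U\circ G$.** The function $U\circ G$ is bounded and harmonic in $\operatorname{Im}\xi>0$, and continuous on $\operatorname{Im}\xi\ge0$. The Poisson formula gives $\pi y\,U(G(iy))=\int_{\mathbb R}\frac{y^2}{x^2+y^2}U(G(x))\,dx$, and the kernel increases to $1$ as $y\to\infty$. Since $G(iy)=\frac{i\nu}y+O(y^{-2})$, monotone convergence yields
$$\int_{\mathbb R}U(G(x))\,dx=\lim_{y\to\infty}\pi y\,U(G(iy))=\frac{2\nu}\lambda .$$
As $U(G(x))\ge\frac12$ wherever $|G(x)|>\lambda$, we get $\frac12|\{x:|G(x)|>\lambda\}|\le\frac{2\nu}\lambda$. $\square$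

**Lemma 8.** Let $h_1,\dots,h_s\in\mathcal R\setminus\{0\}$, and let $\sigma_1\ge1$ be such that no $h_i$ vanishes on $\operatorname{Re}z=\sigma_1$. There are $y_n\to\infty$ and measurable $G_n\subset I_n:=[\frac{15}{16}y_n,\frac{17}{16}y_n]$ with $|I_n\setminus G_n|=o(y_n)$ such that for every $i$
$$\sup_{t\in G_n}\ \sup_{|w|\le1}\left|\frac{h_i(\sigma_1+it+w)}{h_i(\sigma_1+it)}-1\right|\longrightarrow0\qquad(n\to\infty).$$

*Proof.* **Step 1: find centers that are good for all $h_i$ at once.** Apply Lemma 6 to the product $h=h_1\cdots h_s$, a non-zero element of $\mathcal R$. There are $y_n\to\infty$ such that $\log|h(c_n)|\ge-y_n/n$, where $c_n=\sigma_1+iy_n$. In the closed disc of center $c_n$ and radius $y_n/2$ we have $\operatorname{Im}z\ge y_n/2$ and $\operatorname{Re}z\ge\sigma_1-y_n/2$. So for large $n$ this disc lies in $|\arg z|\le\frac{3\pi}4$, $1\le|z|\le2y_n$, and (1) gives $\log|h_i|\le o(y_n)$ there for all $i$. Consequently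
$$\log|h_i(c_n)|=\log|h(c_n)|-\sum_{l\ne i}\log|h_l(c_n)|\ge-o(y_n).$$
So there are $\kappa_n>0$, $\kappa_n\to0$, with
$$\log|h_i|\le\kappa_ny_n\ \text{ on }\overline{D(c_n,y_n/2)},\qquad\log|h_i(c_n)|\ge-\kappa_ny_n\qquad(1\le i\le s).$$
Fix $i$ and write $h=h_i$, $\kappa=\kappa_n$, $y=y_n$, $c=c_n$, $\rho=y/4$.

**Step 2: count the zeros near the center.** Let $a_1,\dots,a_\nu$ be the zeros of $h$ in $D(c,\rho)$, with multiplicity. Jensen's formula on $D(c,2\rho)$ gives $\nu\log2\le\kappa y-\log|h(c)|\le2\kappa y$, so $\nu\le3\kappa y$.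

**Step 3: write $h'/h$ as a sum over these zeros, up to a small error.** Let
$$b_j(z)=\frac{\rho(z-a_j)}{\rho^2-\overline{(a_j-c)}(z-c)},\qquad H=\frac h{\prod_jb_j}.$$
Since $|b_j|=1$ on $|z-c|=\rho$, the maximum principle gives $|H|\le e^{\kappa y}$ in $D(c,\rho)$, where $H$ has no zeros. Since $|b_j(c)|\le1$, $|H(c)|\ge|h(c)|\ge e^{-\kappa y}$. So $p=\kappa y-\log|H|$ is a non-negative harmonic function in $D(c,\rho)$ with $p(c)\le2\kappa y$. Let $z\in D(c,\rho/2)$. Harnack's inequality gives $p(z)\le3p(c)\le6\kappa y$. A non-negative harmonic function on a disc of radius $R$ has gradient at the center at most $2/R$ times its value there. We apply this to $D(z,\rho/2)\subset D(c,\rho)$: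
$$\Big|\frac{H'}H(z)\Big|=|\nabla p(z)|\le\frac{2\cdot6\kappa y}{\rho/2}=96\kappa .$$
Moreover $\frac{b_j'}{b_j}(z)-\frac1{z-a_j}=\frac{\overline{(a_j-c)}}{\rho^2-\overline{(a_j-c)}(z-c)}$, which is at most $\frac\rho{\rho^2-\rho^2/2}=\frac2\rho$ in modulus. As $\frac{2\nu}\rho\le\frac{6\kappa y}{y/4}=24\kappa$, we get
$$\Big|\frac{h'}h(z)-\sum_{j=1}^\nu\frac1{z-a_j}\Big|\le96\kappa+24\kappa=120\kappa\qquad(z\in D(c,y/8)).\tag{2}$$
By continuity (2) holds on the closed disc as well, away from the $a_j$, because $y/8<\rho$. If $y\ge16$, $t\in I_n$ and $|w|\le1$, then $\sigma_1+it+w$ is at distance at most $\frac y{16}+1\le\frac y8$ from $c$, so it lies in this closed disc.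

**Step 4: discard the bad $t$.** Write $z=\sigma_1+it$ and remove from $I_n$ three sets.

* $E_1$: the $t$ with $\big|\sum_j\frac1{z-a_j}\big|>\sqrt\kappa$. The $a_j$ are off the line, so Lemma 7 gives $|E_1|\le8\nu/\sqrt\kappa\le24\sqrt\kappa\,y$.
* $E_2$: the $t$ with $|z-a_j|<2$ for some $j$. Then $|E_2|\le4\nu\le12\kappa y$.
* $E_3$: the $t\notin E_2$ with $\sum_j2|z-a_j|^{-2}>\sqrt\kappa$. For each $j$, $\int_{|z-a_j|\ge2}2|z-a_j|^{-2}dt\le2\int_{\mathbb R}\min(\frac14,u^{-2})\,du=4$. By Chebyshev's inequality, $|E_3|\le4\nu/\sqrt\kappa\le12\sqrt\kappa\,y$.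

The total removed is $o(y_n)$.

**Step 5: slow variation at the remaining $t$.** Let $|w|\le1$. Since $|z-a_j|\ge2$, we have $|z+w-a_j|\ge|z-a_j|-1\ge\frac12|z-a_j|\ge1$. So $h$ has no zero in the closed unit disc about $z$, and
$$\Big|\frac1{z+w-a_j}-\frac1{z-a_j}\Big|=\frac{|w|}{|z+w-a_j||z-a_j|}\le\frac2{|z-a_j|^2}.$$
Together with (2) this gives $\big|\frac{h'}h(z+w)\big|\le120\kappa+\sqrt\kappa+\sqrt\kappa$, which tends to $0$. Integrating $h'/h$ from $z$ to $z+w$ and exponentiating gives the claim for $h=h_i$. Let $G_n$ be the intersection of the remaining sets over $i=1,\dots,s$. $\square$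

## Proof of Theorem A: relations, return times, and shifts of $\Gamma$

Assume (1), and suppose that $P(g_1,\dots,g_N,\Gamma,\dots,\Gamma^{(n)})\equiv0$ on $\operatorname{Re}z>\sigma_0$ for some non-zero $P\in\mathcal M_0[u_1,\dots,u_N,v_0,\dots,v_n]$. We derive a contradiction.

**Step 1: replace the derivatives of $\Gamma$ by powers of $\Gamma$ with coefficients in $\mathcal R$.** We have $\Gamma^{(j)}=\Gamma\,Y_j(\psi,\dots,\psi^{(j-1)})$ with $Y_0=1$ and $Y_{j+1}=Y_j'+\psi Y_j$, because $(\Gamma Y_j)'=\Gamma(\psi Y_j+Y_j')$. By induction, for $j\ge1$,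
$$Y_j=\psi^{(j-1)}+W_j(\psi,\dots,\psi^{(j-2)}),\qquad W_j\text{ a polynomial with integer coefficients};$$
for instance $Y_1=\psi$, $Y_2=\psi'+\psi^2$, $Y_3=\psi''+3\psi\psi'+\psi^3$. In independent variables $X,x_0,\dots,x_{n-1}$, substitute $v_0\mapsto X$ and $v_j\mapsto XY_j(x_0,\dots,x_{j-1})$. Once $X$ and $v_0$ are inverted, this has an inverse, found recursively: $X=v_0$ and $x_{j-1}=v_j/v_0-W_j(x_0,\dots,x_{j-2})$. So the substitution is injective on polynomials, and $P$ becomes a non-zero polynomial $\sum_{k,\alpha}q_{k,\alpha}(x_0,\dots,x_{n-1})u^\alpha X^k$ with $q_{k,\alpha}\in\mathcal M_0[x_0,\dots,x_{n-1}]$. By Lemma 4, after multiplying by an element of $\mathcal E\setminus\{0\}$, we may assume $q_{k,\alpha}\in\mathcal E[x_0,\dots,x_{n-1}]$. Let $S\ne\emptyset$ be the finite set of $(k,\alpha)$ with $q_{k,\alpha}\ne0$, and put $h_{k,\alpha}=q_{k,\alpha}(\psi,\dots,\psi^{(n-1)})\in\mathcal R$. By Lemma 5, $h_{k,\alpha}\not\equiv0$ for $(k,\alpha)\in S$, and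
$$\sum_{(k,\alpha)\in S}h_{k,\alpha}(z)\,g(z)^\alpha\,\Gamma(z)^k\equiv0\qquad(\operatorname{Re}z>\max(\sigma_0,0)).\tag{3}$$

**Step 2: find points where the $g_m$ return and the coefficients are almost constant.** Choose $\sigma_1>\max(\sigma_0,1)+2$ such that no $h_{k,\alpha}$ with $(k,\alpha)\in S$ vanishes on $\operatorname{Re}z=\sigma_1$; only countably many values are excluded. Take $y_n,I_n,G_n$ from Lemma 8 for the family $\{h_{k,\alpha}\}$. Let $\varepsilon>0$, with $L,\delta$ from Lemma 1. The interval $I_n$ has length $y_n/8$ and contains $\lfloor y_n/(8L)\rfloor$ intervals of length $L$ with disjoint interiors. Hence $|A_\varepsilon\cap I_n|\ge c_\varepsilon y_n$ for large $n$, with some $c_\varepsilon>0$, whereas $|I_n\setminus G_n|=o(y_n)$. So $A_\varepsilon\cap G_n\ne\emptyset$ for large $n$. Taking $\varepsilon=1/\nu$ and increasing indices $n=n(\nu)$, we get $z_\nu=\sigma_1+it_\nu$ with $t_\nu\to+\infty$ such that, uniformly for $|w|\le1$,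
$$\frac{h_{k,\alpha}(z_\nu+w)}{h_{k,\alpha}(z_\nu)}\to1\quad((k,\alpha)\in S),\qquad g_m(z_\nu+w)\to g_m(\sigma_1+w)\quad(1\le m\le N).\tag{4}$$

**Step 3: pass to the limit in the factor of each power of $\Gamma$.** Let $\mathcal K=\{k:(k,\alpha)\in S\text{ for some }\alpha\}$. For $k\in\mathcal K$ put $M_{k,\nu}=\max_\alpha|h_{k,\alpha}(z_\nu)|$, the maximum over $\alpha$ with $(k,\alpha)\in S$; it is positive by the choice of $\sigma_1$. Pass to a subsequence on which $h_{k,\alpha}(z_\nu)/M_{k,\nu}\to\beta_{k,\alpha}$ for all $(k,\alpha)\in S$. Then $\max_\alpha|\beta_{k,\alpha}|=1$ for each $k\in\mathcal K$. By (4), uniformly for $|w|\le1$,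
$$\frac1{M_{k,\nu}}\sum_\alpha h_{k,\alpha}(z_\nu+w)\,g(z_\nu+w)^\alpha\longrightarrow B_k(w):=\sum_\alpha\beta_{k,\alpha}\,g(\sigma_1+w)^\alpha .\tag{5}$$
If $B_k\equiv0$ on $|w|<1$, then $\sum_\alpha\beta_{k,\alpha}g^\alpha\equiv0$ on $\operatorname{Re}s>\sigma_0$ by the identity theorem, against (1), since the $\beta_{k,\alpha}$ are not all $0$. So $B_k\not\equiv0$ on $|w|<1$. This is the only use of the independence of the $g_m$.

**Step 4: measure how the terms change under a real shift.** By Stirling, $\psi(z)=\log z+O(1/|z|)$ in $|\arg z|\le\frac{3\pi}4$, so $\psi(z_\nu+uw)=\log z_\nu+O(1/|z_\nu|)$ for $0\le u\le1$ and $|w|\le1$. Integrating $\Gamma'/\Gamma$ from $z_\nu$ to $z_\nu+w$ gives $\Gamma(z_\nu+w)=\Gamma(z_\nu)\,z_\nu^w(1+o(1))$ uniformly for $|w|\le1$. For real $w=x$ we have $|z_\nu^x|=|z_\nu|^x$. Put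
$$L_\nu=\log|z_\nu|\to\infty,\qquad\gamma_{k,\nu}=\frac{\log\big(M_{k,\nu}|\Gamma(z_\nu)|^k\big)}{L_\nu},\qquad\mathcal T_{k,\nu}(x)=\Gamma(z_\nu+x)^k\sum_\alpha h_{k,\alpha}(z_\nu+x)\,g(z_\nu+x)^\alpha .$$
If $x\in(-1,1)$ and $B_k(x)\ne0$ for all $k\in\mathcal K$, then (5) and the formula for $\Gamma(z_\nu+x)$ give
$$\log|\mathcal T_{k,\nu}(x)|=L_\nu(\gamma_{k,\nu}+kx)+O(1)\quad(\nu\to\infty),\qquad\sum_{k\in\mathcal K}\mathcal T_{k,\nu}(x)=0,\tag{6}$$
the second by (3). At $x=0$ nothing prevents two of the $\gamma_{k,\nu}$ from being equal or very close. But moving $x$ tilts the numbers $\gamma_{k,\nu}+kx$ with different slopes.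

**Step 5: separate the terms by choosing the shift.** Let $d=|\mathcal K|$ and $J=\binom d2+1$. The zeros of the $B_k$ are isolated, so we can choose distinct $x_1,\dots,x_J\in(-1,1)$ with $B_k(x_j)\ne0$ for all $k\in\mathcal K$ and all $j$. Let $\theta=\frac12\min_{i\ne j}|x_i-x_j|$ (any $\theta>0$ if $J=1$). For each $\nu$ and each pair $k\ne l$ in $\mathcal K$, the function
$$x\mapsto(\gamma_{k,\nu}+kx)-(\gamma_{l,\nu}+lx)$$
is affine with slope $k-l$ of modulus at least $1$. If it were less than $\theta$ in modulus at two of the points $x_i\ne x_j$, then $|x_i-x_j|\le|k-l||x_i-x_j|<2\theta\le|x_i-x_j|$, which is impossible. So each pair spoils at most one $j$. There are $\binom d2<J$ pairs, so some $j=j(\nu)$ satisfies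
$$\big|(\gamma_{k,\nu}+kx_j)-(\gamma_{l,\nu}+lx_j)\big|\ge\theta\qquad\text{for all pairs }k\ne l\text{ in }\mathcal K .$$

**Step 6: one term dominates.** Pass to a subsequence on which $j(\nu)=j$ and the index $k$ maximizing $\gamma_{k,\nu}+kx_j$ are constant. By (6) at $x=x_j$,
$$|\mathcal T_{l,\nu}(x_j)|\le e^{-\theta L_\nu+O(1)}\,|\mathcal T_{k,\nu}(x_j)|\qquad(l\in\mathcal K,\ l\ne k),$$
and $\mathcal T_{k,\nu}(x_j)\ne0$ for large $\nu$. Since $L_\nu\to\infty$, the term with index $k$ exceeds the sum of the moduli of all the others for large $\nu$. Hence $\sum_{l\in\mathcal K}\mathcal T_{l,\nu}(x_j)\ne0$ for large $\nu$, which contradicts (6). If $d=1$, the single non-zero term already gives the contradiction. This proves (1)$\Rightarrow$(2), and with it Theorem A and Corollary B. $\square$
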